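# No entire solutions of $-\Delta_p u=|x|^\alpha u^q$ below the weighted Sobolev exponent

## 1. Radial solutions: a conserved flux against a decay rate

Throughout, $1<p<N$ (so $N\ge 2$), and $\Delta_p u=\operatorname{div}(|\nabla u|^{p-2}\nabla u)$ is the $p$-Laplacian. The equation is
$$-\Delta_p u=|x|^\alpha u^q\quad\text{in }\mathbb R^N. \tag{1}$$
We want to know for which powers $q$ it can have a positive solution on the whole space.

**Definition.** For $\alpha\ge 0$, a positive $C^1(\mathbb R^N)$ solution of (1) is a function $u\in C^1(\mathbb R^N)$, $u>0$ everywhere, with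
$$\int_{\mathbb R^N}|\nabla u|^{p-2}\nabla u\cdot\nabla\varphi\,dx=\int_{\mathbb R^N}|x|^\alpha u^q\varphi\,dx\qquad\text{for all }\varphi\in C_c^\infty(\mathbb R^N). \tag{2}$$

The threshold is the weighted critical Sobolev exponent
$$q_S(p,\alpha)=\frac{(p-1)N+p+p\alpha}{N-p},\qquad q_S(p)=q_S(p,0).$$
For example, $p=2$, $N=3$ gives $q_S(2,\alpha)=5+2\alpha$: the weight raises the threshold. We use the following numbers all the time:
$$a=\frac{N-p}{p},\qquad c=\frac{N+\alpha}{q+1}-a,\qquad \delta=(q+1)c=N+\alpha-a(q+1). \tag{3}$$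
Note that $c>0\iff q+1<\frac{p(N+\alpha)}{N-p}\iff q<q_S(p,\alpha)$, because $p(N+\alpha)-(N-p)=(p-1)N+p+p\alpha$. So "subcritical" means exactly $c>0$, or $\delta>0$. For $p=2$, $N=3$ we have $a=\frac12$ and $c=\frac{3+\alpha}{q+1}-\frac12$.

We begin with the case where everything can be done with one variable.

**Proposition 1 (radial case).** Let $\alpha\ge0$ and $p-1<q<q_S(p,\alpha)$. Then (1) has no positive radial $C^1(\mathbb R^N)$ solution.

*Proof.* Let $u=u(r)$ be one.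

**First integral.** The purpose is to replace (1) by a formula for $u'$. Testing (2) with functions of $|x|$ in $C_c^\infty((0,\infty))$ gives $(r^{N-1}|u'|^{p-2}u')'=-r^{N-1+\alpha}u^q$ in the sense of distributions. Since $u'$ is bounded near $0$ and $N\ge2$, the quantity $r^{N-1}|u'|^{p-2}u'$ tends to $0$ as $r\to0$. Hence
$$r^{N-1}|u'|^{p-2}u'=-v(r),\qquad v(r)=\int_0^r\tau^{N-1+\alpha}u^q\,d\tau>0 . \tag{4}$$
So $u$ is strictly decreasing and $v$ is increasing.

**An identity.** The purpose is to produce a quantity that can only grow. Put $r=e^t$, write $u_t=ru'$, and let $m=|u_t|=-u_t$. Then $v=e^{(N-p)t}m^{p-1}=e^{apt}m^{p-1}$ and $v_t=e^{(N+\alpha)t}u^q$. Define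
$$P(t)=e^{(N-p)t}\Big[\big(1-\tfrac1p\big)m^p-a\,u\,m^{p-1}+e^{(p+\alpha)t}\frac{u^{q+1}}{q+1}\Big].$$
The first term equals $\frac{p-1}{p}v^{p/(p-1)}e^{-apt/(p-1)}$, with derivative $m\,v_t-a\,e^{apt}m^p$. The second is $-auv$, with derivative $-a\,e^{(N+\alpha)t}u^{q+1}+a\,e^{apt}m^p$. The third has derivative $\frac{N+\alpha}{q+1}e^{(N+\alpha)t}u^{q+1}-m\,v_t$. Adding,
$$P'(t)=c\,e^{(N+\alpha)t}u^{q+1}. \tag{5}$$
As $t\to-\infty$, $u$ is bounded, $m=r|u'|\to0$ and $p<N$, so $P\to0$. Hence $P(t)=c\int_{-\infty}^te^{(N+\alpha)\tau}u^{q+1}d\tau$. Since $c>0$, $P$ is positive and increasing.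

**A decay rate.** Now we bound $P$ from above. As $u$ decreases, $v(r)\ge u(r)^q\frac{r^{N+\alpha}}{N+\alpha}$, so (4) gives $-u'\ge\big(\frac{r^{1+\alpha}u^q}{N+\alpha}\big)^{1/(p-1)}$. Put $b=\frac{q+1-p}{p-1}>0$, so that $\frac q{p-1}=1+b$. Then
$$(u^{-b})'=-b\,u^{-b-1}u'\ge b\,(N+\alpha)^{-1/(p-1)}r^{(1+\alpha)/(p-1)},$$
and integration from $0$ gives $u^{-b}\ge C^{-1}r^{(p+\alpha)/(p-1)}$, that is,
$$u(r)\le C\,r^{-\gamma},\qquad\gamma=\frac{p+\alpha}{q+1-p}. \tag{6}$$
Next, $v$ is increasing, so for $\tau\in[r,2r]$ we have $|u'(\tau)|=(v(\tau)\tau^{1-N})^{1/(p-1)}\ge2^{-(N-1)/(p-1)}|u'(r)|$. Therefore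
$$u(r)\ge u(r)-u(2r)=\int_r^{2r}|u'|\,d\tau\ge C^{-1}r|u'(r)|. \tag{7}$$
By (7), $m\le Cu$, so $P(t)\le C\big(e^{(N-p)t}u^p+e^{(N+\alpha)t}u^{q+1}\big)$. Insert (6). Since $\gamma(q+1-p)=p+\alpha$, both exponents agree, and
$$N-p-\gamma p=N+\alpha-\gamma(q+1)=\frac{(N-p)(q+1)-p(N+\alpha)}{q+1-p}=-\frac{p\,\delta}{q+1-p}<0 .$$
Thus $P(t)\le Ce^{-p\delta t/(q+1-p)}\to0$ as $t\to\infty$. This contradicts that $P$ is positive and increasing. $\square$

**What happens at the threshold.** If $q=q_S(p,\alpha)$, then $c=0$ and (5) contains no contradiction. In fact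
$$u(r)=\big(1+\lambda r^{\frac{p+\alpha}{p-1}}\big)^{-\frac{N-p}{p+\alpha}},\qquad (N+\alpha)\Big(\lambda\tfrac{N-p}{p-1}\Big)^{p-1}=1,$$
is a solution. To check this, put $b'=\frac{p+\alpha}{p-1}$ and $B=\frac{(N+\alpha)(p-1)}{p+\alpha}$, so $b'B=N+\alpha$. Then $r^{N-1}|u'|^{p-1}=(\lambda\frac{N-p}{p-1})^{p-1}r^{N+\alpha}(1+\lambda r^{b'})^{-B}$. The derivative of $r^{N+\alpha}(1+\lambda r^{b'})^{-B}$ is $(N+\alpha)r^{N+\alpha-1}(1+\lambda r^{b'})^{-B-1}$. Finally $B+1=\frac{(p-1)N+p+p\alpha}{p+\alpha}=\frac{N-p}{p+\alpha}\,q_S(p,\alpha)$, so $(1+\lambda r^{b'})^{-B-1}=u^{q_S(p,\alpha)}$. For $p=2$, $N=3$, $\alpha=0$ this is $u=(1+r^2/3)^{-1/2}$ with $-\Delta u=u^5$.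

**What changes without symmetry.** The identity (5) will survive, as an identity for integrals over spheres. What is lost is the upper bound for $P$: both (6) and (7) came from monotonicity in one variable. For a general $u$ we have no pointwise decay, no control of the gradient by $u$, and no sign for the radial derivative. The problem is to bound a flux through a sphere from above without them.

## 2. The statements, and the facts they rest on

The question, whose source is "Solutions of homogeneous fractional $p$-Kirchhoff equations in $\mathbb R^N$", is this: for $1<p<N$ with $p\ne2$, $\alpha\ge0$ and $p-1<q<q_S(p,\alpha)$, is it true that (1) has no positive $C^1(\mathbb R^N)$ solution? For $p=2$ and $1<q<q_S(2,\alpha)$, the problem records as known that there are no positive $H^1_{loc}\cap L^\infty_{loc}$ solutions. For general $p$ and $q>p-1$ it records nonexistence as known in the following cases: (a) $q<q_S(p,\alpha)$ and $u$ radial; (b) $q\le\frac{(p-1)(N+\alpha)}{N-p}$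 (any $q<\infty$ if $N\le p$); (c) $q<q_S(p,\alpha)$ and $N<p+1$; (d) $q<q_S(p)$. The proof below uses neither these cases nor $p\ne2$.

Write $S=\mathbb S^{N-1}$ and $A(\xi)=|\xi|^{p-2}\xi$, $A(0)=0$.

**Theorem 1.** If $\alpha\ge0$ and $p-1<q<q_S(p,\alpha)$, then (1) has no positive $C^1(\mathbb R^N)$ solution.

**Theorem 2.** Let $\alpha>-p$, $p-1<q<q_S(p,\alpha)$, and let $k:S\to[k_0,k_1]$ be measurable, $0<k_0\le k_1<\infty$. If $u\in W^{1,p}_{loc}(\mathbb R^N)\cap L^\infty_{loc}(\mathbb R^N)$, $u\ge0$, satisfies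
$$\int A(\nabla u)\cdot\nabla\varphi\,dx=\int|x|^\alpha k(x/|x|)\,u^q\varphi\,dx\qquad\forall\varphi\in C_c^\infty(\mathbb R^N\setminus\{0\}), \tag{8}$$
then $u=0$ a.e.

**Theorem 3 (sharpness).** Let $\alpha>-p$, $q>p-1$. A nontrivial nonnegative $W^{1,p}_{loc}\cap L^\infty_{loc}$ solution of (1) in $\mathbb R^N$ exists if and only if $q\ge q_S(p,\alpha)$. If $\alpha\ge0$, a positive $C^1(\mathbb R^N)$ solution exists if and only if $q\ge q_S(p,\alpha)$.

Theorem 1 is the case $k\equiv1$, $\alpha\ge0$ of Theorem 2, because $C^1(\mathbb R^N)\subset W^{1,p}_{loc}\cap L^\infty_{loc}$. The definitions (3) and the equivalence $c>0\iff q<q_S(p,\alpha)$ stay in force for $\alpha>-p$.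

**An example on the hypotheses.** Equation (8) is tested only away from the origin, so membership in $W^{1,p}_{loc}(\mathbb R^N)$ has to matter. For $\gamma$ as in (6), $u=\mu r^{-\gamma}$ satisfies $r^{N-1}|u'|^{p-2}u'=-(\mu\gamma)^{p-1}r^{N-p-\gamma(p-1)}$, so
$$-\Delta_pu=(\mu\gamma)^{p-1}\big(N-p-\gamma(p-1)\big)r^{-p-\gamma(p-1)},$$
and $-p-\gamma(p-1)=\alpha-\gamma q$. If $q>\frac{(p-1)(N+\alpha)}{N-p}$, the bracket is positive and a suitable $\mu>0$ gives a positive solution on $\mathbb R^N\setminus\{0\}$ with $k\equiv1$. If also $q<q_S(p,\alpha)$, then $N-p-\gamma p<0$, so $|\nabla u|^p\sim r^{-(\gamma+1)p}$ is not integrable at $0$, and Theorem 2 does not apply.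

We use two regularity theorems as black boxes.

**(R1)** (DiBenedetto 1983, Tolksdorf 1984.) If $v\in W^{1,p}_{loc}(\Omega)\cap L^\infty_{loc}(\Omega)$ and $-\Delta_pv=g$ weakly with $g\in L^\infty_{loc}(\Omega)$, then $v\in C^{1,\beta}_{loc}(\Omega)$ for some $\beta\in(0,1)$ on each compact subset.

**(R2)** (Special case of Lieberman, Nonlinear Anal. 12 (1988), 1203–1219, Theorem 1.) Let $\Omega\subset\mathbb R^N$ be a bounded smooth domain, $w\in C^\infty(\overline\Omega)$, $w>0$, $g\in L^\infty(\Omega)$. If $v\in W^{1,p}(\Omega)\cap L^\infty(\Omega)$ satisfies $-\operatorname{div}(w|\nabla v|^{p-2}\nabla v)=g$ weakly, with trace in $C^{1,\beta'}(\partial\Omega)$, then $v\in C^1(\overline\Omega)$.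

The structure conditions needed for (R2) hold with exponent $p-2$. The eigenvalues of $\partial_\eta(w|\eta|^{p-2}\eta)$ lie between $\min(1,p-1)w|\eta|^{p-2}$ and $\max(1,p-1)w|\eta|^{p-2}$, the dependence on $x$ is Lipschitz with constant $C|\eta|^{p-1}$, and the lower-order term is bounded.

We also use two elementary facts, both consequences of the strict convexity of $\xi\mapsto\frac1p|\xi|^p$, whose gradient is $A$:
$$A(X)\cdot(Y-X)\le\tfrac1p(|Y|^p-|X|^p),\qquad (A(X)-A(Y))\cdot(X-Y)>0\ \text{ if }X\ne Y. \tag{9}$$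

## 3. The Pohozaev flux on the cylinder

Suppose for contradiction that $u$ is as in Theorem 2 and $u\not\equiv0$. The right side of (8) is locally bounded off the origin, so $u\in C^{1,\beta}_{loc}(\mathbb R^N\setminus\{0\})$ by (R1).

Write $x=e^t\theta$ with $(t,\theta)\in\mathbb R\times S$, with the product metric: $\nabla=(\partial_t,\nabla_\theta)$, $|\nabla y|^2=y_t^2+|\nabla_\theta y|^2$. Since $dx=e^{Nt}dt\,d\theta$ and $\nabla_x=e^{-t}\nabla$ in orthonormal frames, (8) becomes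
$$\iint e^{(N-p)t}A(\nabla u)\cdot\nabla\varphi=\iint e^{(N+\alpha)t}k\,u^q\varphi, \tag{10}$$
and by density this holds for every $\varphi\in W^{1,p}$ with compact support in $\mathbb R\times S$.

In the radial case we differentiated $P$. Here $u$ is only $C^1$, so multiplying the equation by $u_t$ must be done with difference quotients. We state the result so that it applies again later to a different function.

**Lemma 1.** Let $I$ be an open interval, $\omega\in C^\infty(I)$, $\omega>0$, $y\in W^{1,p}_{loc}(I\times S)\cap L^\infty_{loc}$, $f\in L^\infty_{loc}(I\times S)$, and suppose $\iint\omega A(\nabla y)\cdot\nabla\varphi=\iint f\varphi$ for all $\varphi\in W^{1,p}$ with compact support in $I\times S$. Then for all $\xi\in C_c^\infty(I)$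
$$\iint\omega\xi'|\nabla y|^{p-2}y_t^2-\tfrac1p(\omega\xi)'|\nabla y|^p=\iint\xi f\,y_t. \tag{11}$$

*Proof.* Let first $\xi\ge0$, and let $\Delta_hy=(y(t+h,\theta)-y(t,\theta))/h$ for small $h\ne0$. Testing with $\xi\Delta_hy$,
$$\iint f\xi\Delta_hy=\iint\omega\xi'|\nabla y|^{p-2}y_t\,\Delta_hy+\frac1h\iint\omega\xi\,A(\nabla y)\cdot\big(\nabla y(t+h)-\nabla y(t)\big).$$
Let $h>0$. By (9) and a change of variable, the last term is at most
$$\frac1{ph}\iint\omega\xi\big(|\nabla y(t+h)|^p-|\nabla y(t)|^p\big)=\frac1p\iint\frac{(\omega\xi)(t-h)-(\omega\xi)(t)}h|\nabla y|^p\ \longrightarrow\ -\frac1p\iint(\omega\xi)'|\nabla y|^p .$$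
Since $\Delta_hy\to y_t$ in $L^p_{loc}$, $|\nabla y|^{p-1}\in L^{p/(p-1)}_{loc}$ and $f\in L^\infty_{loc}$, the other terms converge, and we obtain (11) with "right side $\le$ left side". For $h<0$, division by $h$ reverses the inequality, and the limits are the same, so equality holds. A general $\xi$ is a difference of two nonnegative functions in $C_c^\infty(I)$. $\square$

**Definition (energy and flux).** Let
$$E(t)=\int_{|x|<e^t}|x|^\alpha k\,u^{q+1}dx,$$
$$\Phi(t)=e^{(N-p)t}\int_S\Big[|\nabla u|^{p-2}(u_t^2+a\,u\,u_t)-\tfrac1p|\nabla u|^p+e^{(p+\alpha)t}\tfrac{k\,u^{q+1}}{q+1}\Big]d\theta. \tag{12}$$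

For radial $u$ and $k\equiv1$, $\Phi$ is $|S|$ times the quantity $P$ of Section 1. $E$ is finite and locally bounded because $\alpha>-p>-N$ and $u\in L^\infty_{loc}$. It is nondecreasing, with continuous derivative $E'(t)=\int_Se^{(N+\alpha)t}ku^{q+1}d\theta$.

**Lemma 2.** (i) $\Phi'=cE'$ in $\mathcal D'(\mathbb R)$. (ii) $\Phi(t)=cE(t)$ for all $t$.

*Proof.* (i) Apply Lemma 1 with $\omega=e^{(N-p)t}$ and $f=e^{(N+\alpha)t}ku^q$. Since $k$ does not depend on $t$ and $u^{q+1}$ is $C^1$, the right side of (11) is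
$$\iint\xi fu_t=-\frac1{q+1}\iint\big(\xi'+(N+\alpha)\xi\big)e^{(N+\alpha)t}ku^{q+1}.$$
As $\omega'/p=a\omega$, (11) becomes
$$\iint\xi'\Big[\omega\big(|\nabla u|^{p-2}u_t^2-\tfrac1p|\nabla u|^p\big)+e^{(N+\alpha)t}\tfrac{ku^{q+1}}{q+1}\Big]=a\iint\omega\xi|\nabla u|^p-\tfrac{N+\alpha}{q+1}\iint\xi e^{(N+\alpha)t}ku^{q+1}.$$
Testing (10) with $\xi u$ gives $\iint\omega\xi|\nabla u|^p=\iint\xi e^{(N+\alpha)t}ku^{q+1}-\iint\omega\xi'|\nabla u|^{p-2}u_tu$. Inserting this and moving the $\xi'$ term to the left, we get $\int\xi'\Phi\,dt=-c\int\xi E'\,dt$.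

(ii) $\Phi$ and $E$ are continuous, so $\Phi-cE$ is a constant $C_0$. As $t\to-\infty$, $E\to0$, so $\Phi\to C_0$. Translating back to $x$,
$$\int_{-\infty}^0|\Phi|\,dt\le C\int_{B_1}\big(|\nabla_xu|^p+|\nabla_xu|^{p-1}\tfrac u{|x|}+|x|^\alpha u^{q+1}\big)dx<\infty .$$
Here we use Hölder's inequality, $u\in L^\infty(B_1)$, $|x|^{-p}\in L^1(B_1)$ (as $p<N$) and $\alpha>-N$. A function with limit $C_0$ at $-\infty$ that is integrable there has $C_0=0$. $\square$

Part (i) and its proof hold on any interval $I$ such that $u$ is a nonnegative $C^1$ solution on $I\times S$. Part (ii) is where $W^{1,p}_{loc}$ at the origin enters; for the singular power of Section 2 one has $E\equiv\infty$.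

So the flux is at least a positive constant for large $t$: $\Phi(t)\ge cE(t_*)>0$ for $t\ge t_*$, once $E(t_*)>0$. It remains to bound it from above.

## 4. Windows where the energy does not double, and why averaging is not enough

Put
$$K=\frac{p(q+1)}{q+1-p},\qquad\ell(t)=\tfrac14\min\{1,E(t)^{-1/(2K)}\},$$
and fix $t_*$ with $E(t_*)>0$. We look for intervals $[t_0,t_0+4\ell(t_0)]$ on which $E$ at most doubles. The power of $E$ in $\ell$ is chosen so that $\ell^{-K}\le4^K(1+E^{1/2})$, which will be beaten by $E$ itself at the end.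

For illustration only, if $E$ grew like $e^t$ for $t\ge0$, then $E(t+4\ell)\le2E(t)$ would mean $4\ell\le\ln2$. Since $4\ell=e^{-t/(2K)}$, this holds as soon as $t\ge2K\ln(1/\ln2)$.

**Lemma 3.** For each $t_1\ge t_*$ there is $t_0\ge t_1$ with $E(t_0+4\ell(t_0))\le2E(t_0)$.

*Proof.* Otherwise define $t_{j+1}=t_j+4\ell(t_j)$, $j\ge1$. Then $E(t_{j+1})>2E(t_j)$, so $E(t_j)\ge2^{j-1}E(t_1)$ and $t_{j+1}-t_j\le E(t_j)^{-1/(2K)}\le(2^{j-1}E(t_1))^{-1/(2K)}$. This is summable, so $t_j$ converges to a finite limit while $E(t_j)\to\infty$. That contradicts the local boundedness of $E$. $\square$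

Fix $t_0$ from Lemma 3, $\ell=\ell(t_0)\le\frac14$, a number $\nu\in(0,\frac12]$ to be chosen in Section 8, $s=\nu\ell$, and
$$U(\tau,\theta)=e^{at_0}u(t_0+\tau,\theta),\qquad\Lambda=e^{\delta t_0},\qquad M=\Lambda^{-p/(q+1-p)},\qquad L=M\,s^{-K}.$$
From now on $\nabla=(\partial_\tau,\nabla_\theta)$, and $C$ denotes constants depending only on $N,p,q,\alpha,k_0,k_1$; they do not depend on $t_0,\ell,\nu$ nor on the slice $\sigma$ introduced below. Note that $M=e^{-p\delta t_0/(q+1-p)}$ is the decay factor of the radial case.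

Substitute in (10), with $N-p=ap$. The left side acquires the factor $e^{(N-p)t_0-a(p-1)t_0}=e^{at_0}$, the right side $e^{(N+\alpha)t_0-aqt_0}$, and the quotient is $e^{\delta t_0}$:
$$\iint e^{(N-p)\tau}A(\nabla U)\cdot\nabla\varphi=\iint\Lambda k\,e^{(N+\alpha)\tau}U^q\varphi. \tag{13}$$
In the same way
$$E(t_0+\tau_2)-E(t_0+\tau_1)=\int_{\tau_1}^{\tau_2}\!\!\int_S\Lambda k\,e^{(N+\alpha)\tau}U^{q+1}d\theta\,d\tau, \tag{14}$$
$$\Phi(t_0+\sigma)=e^{(N-p)\sigma}\int_S\Big[|\nabla U|^{p-2}(U_\tau^2+aUU_\tau)-\tfrac1p|\nabla U|^p+\Lambda e^{(p+\alpha)\sigma}\tfrac{kU^{q+1}}{q+1}\Big]_{\tau=\sigma}d\theta. \tag{15}$$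
Taking $\varphi=e^{-(N-p)\tau}\psi$ in (13) we have, weakly,
$$-\operatorname{div}A(\nabla U)=(N-p)|\nabla U|^{p-2}U_\tau+\Lambda k\,e^{(p+\alpha)\tau}U^q. \tag{16}$$

**A form of Young's inequality.** For $y\ge0$ and $d,\varepsilon>0$,
$$d^{-p}y^p\le\varepsilon\Lambda y^{q+1}+(\varepsilon\Lambda)^{-p/(q+1-p)}d^{-K}. \tag{17}$$
Indeed, if $d^{-p}y^p>\varepsilon\Lambda y^{q+1}$, then $y<(d^{-p}/(\varepsilon\Lambda))^{1/(q+1-p)}$, so $d^{-p}y^p\le(\varepsilon\Lambda)^{-p/(q+1-p)}d^{-p-p^2/(q+1-p)}$, and $p+\frac{p^2}{q+1-p}=K$.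

**Lemma 4.** Let $G=\Lambda U^{q+1}+|\nabla U|^p+s^{-p}U^p$. Then
$$\int_{\ell/2}^{7\ell/2}\!\int_SG\,d\theta\,d\tau\le C(E(t_0)+L). \tag{18}$$

*Proof.* By (14), $N+\alpha>0$ and Lemma 3, $\int_0^{4\ell}\!\int_S\Lambda U^{q+1}\le k_0^{-1}(E(t_0+4\ell)-E(t_0))\le k_0^{-1}E(t_0)$. By (17) with $\varepsilon=1$, $d=s$, and $4\ell\le1$, $\int_0^{4\ell}\!\int_Ss^{-p}U^p\le C(E(t_0)+L)$. For the gradient, test (13) with $\eta^pU$, where $\eta=\eta(\tau)$ is piecewise linear, $\eta=1$ on $[\ell/2,7\ell/2]$, $\eta=0$ outside $(0,4\ell)$, $|\eta'|\le2/\ell$. This gives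
$$\iint e^{(N-p)\tau}\eta^p|\nabla U|^p=\iint\Lambda ke^{(N+\alpha)\tau}\eta^pU^{q+1}-p\iint e^{(N-p)\tau}\eta^{p-1}\eta'\,U|\nabla U|^{p-2}U_\tau .$$
The exponentials are bounded above and below on $[0,4\ell]\subset[0,1]$. Young's inequality absorbs part of the last term and leaves $\iint\eta^p|\nabla U|^p\le C\int_0^{4\ell}\!\int_S(\Lambda U^{q+1}+\ell^{-p}U^p)$, and $\ell^{-p}\le s^{-p}$. $\square$

**The first attempt.** It is natural to average the flux. Every term in (15) is bounded by $CG$, since $U|\nabla U|^{p-1}\le|\nabla U|^p+U^p$ and $s\le1$. By Lemma 2, $\Phi(t_0+\sigma)=cE(t_0+\sigma)\ge cE(t_0)$ for $\sigma\ge0$. Averaging over $\sigma\in[\ell,3\ell]$ and using (18),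
$$c\,E(t_0)\le\frac1{2\ell}\int_\ell^{3\ell}\Phi(t_0+\sigma)\,d\sigma\le\frac C\ell\,\big(E(t_0)+L\big). \tag{19}$$
The term with $L$ is what we want: $L$ carries the decaying factor $M$. The term $\frac C\ell E(t_0)$ is the obstruction. Since $\ell\le\frac14$, nothing makes $C/\ell$ smaller than $c$, and if $C/\ell\ge c$ then (19) holds automatically and says nothing. We need an estimate in which the coefficient of the shell energy carries a small parameter in place of $1/\ell$.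

## 5. Comparing from both sides with a minimizer

On one slice $\Sigma=\{\tau=\sigma\}$, the dangerous part of the flux is $|\nabla U|^{p-2}U_\tau^2-\frac1p|\nabla U|^p$. For a fixed tangential gradient of length $y$ it equals $\Psi(U_\tau)$, where
$$\Psi(\rho)=(\rho^2+y^2)^{\frac{p-2}2}\rho^2-\tfrac1p(\rho^2+y^2)^{\frac p2},\qquad \Psi'(\rho)=\rho\,(\rho^2+y^2)^{\frac{p-4}2}\big[(p-1)\rho^2+y^2\big]\ \ (\rho>0).$$
So $\Psi$ is even, and nondecreasing in $\rho\ge0$. If a function $e$ on the thin shell $\sigma-s<\tau<\sigma$ agrees with $U$ on $\Sigma$ and satisfies $e_\tau\ge|U_\tau|$ there, then the flux of $U$ is bounded by that of $e$, up to lower-order terms.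

Lying below $U$ is not enough for this: $e\le U$ in the shell with $e=U$ on $\Sigma$ gives only $e_\tau\ge U_\tau$, which is useless where $U_\tau$ is very negative ($U_\tau=-10$, $e_\tau=0$, $y=0$ is compatible with it, and $\Psi(0)<\Psi(10)$). The remedy is to put $e$ also below the reflection of $U$ in $\Sigma$. For $U=1+b(\tau-\sigma)$, for instance, the minimum of $U$ and its reflection is $1-|b|(\sigma-\tau)$ for $\tau\le\sigma$, with slope exactly $|b|=|U_\tau|$ at $\Sigma$.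

We choose $e$ to minimize the energy $\int\frac1p|\nabla\varphi|^p-\frac{\kappa}{q+1}\varphi^{q+1}$ among functions below both, with zero data on the far side $\tau=\sigma-s$. Away from $\Sigma$ such a minimizer is small. Roughly, minimality against cutting $e$ off to zero gives $\frac1p\int|\nabla e|^p\lesssim\frac1{q+1}\int\kappa e^{q+1}$, while the equation gives $\int|\nabla e|^p\approx\int\kappa e^{q+1}$; since $p<q+1$, both can hold only if the energy is of the size of the cutoff error, which is $L$. One difficulty remains: because of the first-order term in (16), the equation is not invariant under $\tau\mapsto2\sigma-\tau$. The error is at most $(N-p)|\nabla\cdot|^{p-1}$, and over a shell of width $s$ it contributes only a shell energy.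

This is what we shall prove. The small parameter appears when we average over $\sigma$.

**Proposition 2.** For every $\sigma\in[\ell,3\ell]$,
$$\Phi(t_0+\sigma)\le C\Big\{L+\int_{\sigma-s}^{\sigma+s}\!\int_SG\,d\theta\,d\tau+s\int_SG(\sigma,\theta)\,d\theta\Big\}. \tag{20}$$

Sections 6 and 7 prove it. Fix $\sigma$ and let $D=(\sigma-s,\sigma)\times S$. Since $s\le\ell/2$, $[\sigma-s,\sigma+s]\subset[\ell/2,7\ell/2]\subset[0,1]$. Let $W^{1,p}_0(D)$ be the closure of $C_c^\infty(D)$, that is, the functions of $W^{1,p}(D)$ with zero trace on $\partial D=\{\sigma-s,\sigma\}\times S$. The one-dimensional estimate in $\tau$ gives Poincaré's inequality $\int_D|\varphi|^p\le s^p\int_D|\varphi_\tau|^p$ on it. Set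
$$\kappa(\theta)=\Lambda k(\theta)e^{(p+\alpha)(\sigma-s)},\qquad\Theta U(\tau,\theta)=U(2\sigma-\tau,\theta),\qquad z=\min(U,\Theta U)\ \text{on }\overline D .$$
Then $k_0\Lambda\le\kappa\le C\Lambda$, $z\ge0$ is Lipschitz, and $z=U$ on $\{\tau=\sigma\}$. It is important that $\kappa$ does not depend on $\tau$.

## 6. The minimizer under the reflected minimum

**Step 1: $z$ is a supersolution.** This is needed to keep the minimizer below $z$. Reflecting (16), $\Theta U$ satisfies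
$$-\operatorname{div}A(\nabla\Theta U)=-(N-p)|\nabla\Theta U|^{p-2}(\Theta U)_\tau+\Lambda ke^{(p+\alpha)(2\sigma-\tau)}(\Theta U)^q .$$
On $D$ both $\tau$ and $2\sigma-\tau$ are at least $\sigma-s$, and $p+\alpha>0$. So $u_1=U$ and $u_2=\Theta U$ both satisfy, weakly on $D$,
$$-\operatorname{div}A(\nabla u_i)\ge F_i:=\kappa u_i^q-(N-p)|\nabla u_i|^{p-1}.$$
Let $0\le\psi\in C_c^\infty(D)$, $H_\varepsilon(r)=\min(1,r^+/\varepsilon)$, $H=H_\varepsilon(u_2-u_1)$. Test the inequality for $u_1$ with $\psi H$ and that for $u_2$ with $\psi(1-H)$; both are nonnegative, Lipschitz and compactly supported. Adding,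
$$\int[HA(\nabla u_1)+(1-H)A(\nabla u_2)]\cdot\nabla\psi+\int\psi H'_\varepsilon(u_2-u_1)\,(A(\nabla u_1)-A(\nabla u_2))\cdot(\nabla u_2-\nabla u_1)\ge\int[HF_1+(1-H)F_2]\psi .$$
The second integral is $\le0$ by (9) and may be dropped. As $\varepsilon\to0$, $H\to1_{\{u_1<u_2\}}$ pointwise, and all remaining integrands are uniformly bounded. On $\{u_1<u_2\}$, $z=u_1$ and $\nabla z=\nabla u_1$; on $\{u_1\ge u_2\}$, $z=u_2$ and $\nabla z=\nabla u_2$ a.e. By dominated convergence
$$\int_DA(\nabla z)\cdot\nabla\psi\ge\int_D(\kappa z^q-h)\psi,\qquad h:=(N-p)|\nabla z|^{p-1}\in L^\infty(D). \tag{21}$$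
Nonnegative functions in $W^{1,p}_0(D)$ are limits of nonnegative functions in $C_c^\infty(D)$ (approximate, take positive parts, mollify), and $A(\nabla z)$, $\kappa z^q-h$ are bounded. So (21) holds for all $0\le\psi\in W_0^{1,p}(D)$.

**Step 2: existence of a penalized minimizer.** We want a minimizer below $z$ together with an equation having a controlled right side. For this we do not impose the obstacle; we truncate the nonlinearity at $z$ and add a penalty of slope $h$ above $z$, which matches the defect in (21). Let $\zeta(\tau)=(\tau-\sigma+s)/s$, $\mathcal K=\zeta z+W_0^{1,p}(D)$, and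
$$J(\varphi)=\int_D\tfrac1p|\nabla\varphi|^p-\mathcal G(\cdot,\varphi)+h(\varphi-z)^+,\qquad\mathcal G(\cdot,\varphi)=\int_0^\varphi\kappa\min(\rho^+,z)^q\,d\rho .$$
Functions in $\mathcal K$ have trace $0$ on $\{\tau=\sigma-s\}$ and trace $z=U$ on $\{\tau=\sigma\}$. Since $|\mathcal G(\cdot,\varphi)|\le\|\kappa z^q\|_\infty|\varphi|$ and $h\ge0$, Poincaré's inequality gives $J(\varphi)\ge\frac1p\|\nabla\varphi\|_{L^p}^p-C'(1+\|\nabla\varphi\|_{L^p})$ on $\mathcal K$, with $C'$ depending on $z$. So $J$ is coercive. It is weakly lower semicontinuous: the gradient term is convex, and the other two are continuous under strong $L^p$ convergence, which compactness of $W^{1,p}(D)\subset L^p(D)$ provides. Let $e\in\mathcal K$ be a minimizer. For $\psi\in W^{1,p}_0(D)$ the one-sided derivative of $J$ at $e$ in direction $\psi$ is nonnegative. Since $(e+\varepsilon\psi-z)^+$ has one-sided derivative $\psi$ where $e>z$, $\psi^+$ where $e=z$, and $0$ where $e<z$,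
$$\int_DA(\nabla e)\cdot\nabla\psi-\kappa\min(e^+,z)^q\psi+h\big(\psi1_{\{e>z\}}+\psi^+1_{\{e=z\}}\big)\ge0. \tag{22}$$

**Step 3: $0\le e\le z$.** The purpose is to remove the truncations. Take $\psi=e^-=\max(-e,0)$; it has zero trace because the trace of $e$ is that of $\zeta z\ge0$. Where $e^->0$ we have $e<0\le z$, so the terms with $\kappa$ and $h$ vanish, and (22) gives $-\int|\nabla e^-|^p\ge0$. Hence $e^-=0$.

Now take $\psi=-(e-z)^+$, which has zero trace because $\zeta z\le z$. Then (22) gives $\int A(\nabla e)\cdot\nabla(e-z)^+\le\int(\kappa z^q-h)(e-z)^+$. By (21) with $\psi=(e-z)^+$ the right side is at most $\int A(\nabla z)\cdot\nabla(e-z)^+$. Thus $\int(A(\nabla e)-A(\nabla z))\cdot\nabla(e-z)^+\le0$, so by (9) $\nabla(e-z)^+=0$ a.e., and $(e-z)^+=0$.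

**Step 4: the equation for $e$.** We identify the force exerted by the penalty. For $\psi\in W^{1,p}_0(D)$ let $\lambda(\psi)=\int_D\kappa e^q\psi-A(\nabla e)\cdot\nabla\psi$. Since $0\le e\le z$, (22) applied to $\pm\psi$ gives
$$-\int h1_{\{e=z\}}\psi^-\le\lambda(\psi)\le\int h1_{\{e=z\}}\psi^+ .$$
Hence $|\lambda(\psi)|\le\|h\|_\infty\|\psi\|_{L^1}$. As $W_0^{1,p}(D)$ is dense in $L^1(D)$, $\lambda(\psi)=\int\beta\psi$ with $\beta\in L^\infty(D)$, and $\psi\ge0$ shows $0\le\beta\le h1_{\{e=z\}}$. Since $\nabla e=\nabla z$ a.e. on $\{e=z\}$,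
$$-\operatorname{div}A(\nabla e)=\kappa e^q-\beta\ \text{ weakly in }D,\qquad0\le\beta\le(N-p)|\nabla e|^{p-1}\ \text{a.e.}, \tag{23}$$
and all test functions in $W^{1,p}_0(D)$ are allowed.

**Step 5: minimality in the original energy.** If $\varphi\in\mathcal K$ and $0\le\varphi\le z$, then no truncation and no penalty is active, so $J(\varphi)=I(\varphi):=\int_D\frac1p|\nabla\varphi|^p-\frac\kappa{q+1}\varphi^{q+1}$. This applies to $e$ too. Hence
$$I(e)\le I(\varphi)\qquad\text{for all }\varphi\in\mathcal K\text{ with }0\le\varphi\le z. \tag{24}$$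

**Step 6: $e\in C^1(\overline D)$.** We need $e_\tau$ on the boundary slice in the classical sense. With $y=e^\tau\theta$ we have $d\tau\,d\theta=|y|^{-N}dy$ and $|\nabla e|=|y||\nabla_ye|$, so (23) reads
$$-\operatorname{div}_y\big(|y|^{p-N}|\nabla_ye|^{p-2}\nabla_ye\big)=|y|^{-N}(\kappa e^q-\beta)$$
in the annulus $e^{\sigma-s}<|y|<e^\sigma$. The right side and $e$ are bounded. The boundary values are $U(\sigma,\cdot)\in C^{1,\beta'}$ on the outer sphere, by (R1), and $0$ on the inner one. By (R2), $e\in C^1(\overline D)$.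

## 7. Bounding the flux by that of the minimizer

**Step 7: slope comparison.** Here the two-sided bound pays off. On $\{\tau=\sigma\}$, $e=U$, so $\nabla_\theta e=\nabla_\theta U$. For small $r>0$, $e(\sigma-r,\cdot)\le z(\sigma-r,\cdot)\le U(\sigma\pm r,\cdot)$. Subtract from $e(\sigma)=U(\sigma)$, divide by $r$ and let $r\to0$: the sign $-$ gives $e_\tau\ge U_\tau$, the sign $+$ gives $e_\tau\ge-U_\tau$. So
$$e_\tau\ge|U_\tau|\quad\text{on }\{\tau=\sigma\}. \tag{25}$$
Define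
$$F_e(\tau)=\int_S\Big[|\nabla e|^{p-2}e_\tau^2-\tfrac1p|\nabla e|^p+\tfrac\kappa{q+1}e^{q+1}\Big](\tau,\theta)\,d\theta ,$$
which is continuous on $[\sigma-s,\sigma]$. By (25) and the monotonicity of $\Psi$ with $y=|\nabla_\theta U|=|\nabla_\theta e|$, at $\tau=\sigma$
$$\int_S\big[|\nabla U|^{p-2}U_\tau^2-\tfrac1p|\nabla U|^p\big]d\theta\le F_e(\sigma)-\int_S\tfrac\kappa{q+1}U^{q+1}d\theta .$$
Insert this in (15). Two terms remain. First, $0\le\Lambda ke^{(p+\alpha)\sigma}-\kappa=\kappa(e^{(p+\alpha)s}-1)\le Cs\Lambda$. Second, $|\nabla U|^{p-1}U=s\,|\nabla U|^{p-1}\frac Us\le s(|\nabla U|^p+s^{-p}U^p)$. Both contribute at most $Cs\int_SG(\sigma,\theta)d\theta$, so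
$$\Phi(t_0+\sigma)\le C\Big\{F_e(\sigma)^++s\int_SG(\sigma,\theta)\,d\theta\Big\}. \tag{26}$$

**Step 8: the flux of $e$ barely changes along the shell.** This moves $F_e$ from $\Sigma$ to the far half of $D$. Apply Lemma 1 with $\omega\equiv1$, $f=\kappa e^q-\beta$. Since $\kappa$ is independent of $\tau$, $\iint\xi\kappa e^qe_\tau=-\iint\xi'\frac{\kappa}{q+1}e^{q+1}$, and (11) becomes $F_e'=\int_S\beta e_\tau\,d\theta$ in $\mathcal D'(\sigma-s,\sigma)$. By (23), $|\beta e_\tau|\le(N-p)|\nabla e|^p$. So for $\tau\in(\sigma-s,\sigma)$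
$$F_e(\sigma)\le F_e(\tau)+(N-p)\int_D|\nabla e|^p .$$
Also $F_e(\tau)\le\int_S(|\nabla e|^p+\kappa e^{q+1})d\theta$. Put $f(\rho)=\int_{\sigma-s}^\rho\int_S(|\nabla e|^p+\kappa e^{q+1})\,d\theta\,d\tau$. Averaging over $\tau\in(\sigma-s,\sigma-\frac s2)$,
$$F_e(\sigma)\le\tfrac2s\,f(\sigma-\tfrac s2)+(N-p)\int_D|\nabla e|^p. \tag{27}$$

**Step 9: total energy of $e$.** This bounds the last term of (27). The function $\varphi=\zeta z$ is admissible in (24). With $e\le z$,
$$\tfrac1p\int_D|\nabla e|^p\le\int_D\tfrac\kappa{q+1}z^{q+1}+\tfrac1p|\nabla(\zeta z)|^p\le C\int_D\big(\Lambda z^{q+1}+|\nabla z|^p+s^{-p}z^p\big)\le C\int_{\sigma-s}^{\sigma+s}\!\int_SG\,d\theta\,d\tau, \tag{28}$$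
because a.e. in $D$ the pair $(z,\nabla z)$ equals $(U,\nabla U)$ or $(\Theta U,\nabla\Theta U)$.

**Step 10: the energy of $e$ far from $\Sigma$.** This is where minimality produces $L$. Claim:
$$f(\sigma-\tfrac s2)\le C\,s\,L. \tag{29}$$
Let $\sigma-\frac s2\le\rho_1<\rho_2\le\sigma-\frac s4$ and $d=\rho_2-\rho_1\le1$. Let $\eta=\eta(\tau)$ equal $1$ for $\tau\le\rho_1$, $0$ for $\tau\ge\rho_2$, and be linear between; $\vartheta=1-\eta$. All integrals are over subsets of $D$.

*(a) Minimality against the equation.* We compare $e$ with $\vartheta e$. First, $\vartheta e\in\mathcal K$, since $\eta e$ has zero trace ($e=0$ at $\tau=\sigma-s$ and $\eta=0$ near $\tau=\sigma$), and $0\le\vartheta e\le z$. Expand $|\nabla(\vartheta e)|^p=|\vartheta\nabla e+e\nabla\vartheta|^p$ by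
$$|X+Y|^p\le|X|^p+p|Y|(|X|+|Y|)^{p-1}\le|X|^p+C(|X|^{p-1}|Y|+|Y|^p).$$
Then (24) gives
$$0\le-\tfrac1p\int(1-\vartheta^p)|\nabla e|^p+\tfrac1{q+1}\int(1-\vartheta^{q+1})\kappa e^{q+1}+C\int_{\tau<\rho_2}\big(d^{-1}|\nabla e|^{p-1}e+d^{-p}e^p\big).$$
Next test (23) with $(1-\vartheta^p)e\in W_0^{1,p}(D)$:
$$\int(1-\vartheta^p)|\nabla e|^p=\int(1-\vartheta^p)(\kappa e^{q+1}-\beta e)+p\int\vartheta^{p-1}e\,A(\nabla e)\cdot\nabla\vartheta .$$
Insert this in the previous inequality. Since $\beta e\le(N-p)|\nabla e|^{p-1}e$ and $1\le d^{-1}$,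
$$\int m(\vartheta)\,\kappa e^{q+1}\le C\int_{\tau<\rho_2}\big(d^{-1}|\nabla e|^{p-1}e+d^{-p}e^p\big),$$
$$m(\vartheta)=\tfrac{1-\vartheta^p}p-\tfrac{1-\vartheta^{q+1}}{q+1}=\int_\vartheta^1(\rho^{p-1}-\rho^q)\,d\rho\ge0 .$$
Here $\vartheta=0$ for $\tau<\rho_1$ and $m(0)=\frac1p-\frac1{q+1}>0$, so the left side controls $\int_{\tau<\rho_1}\kappa e^{q+1}$. On the right, for $\varepsilon>0$, Young's inequality gives $d^{-1}|\nabla e|^{p-1}e\le\varepsilon|\nabla e|^p+C_\varepsilon d^{-p}e^p$. Then (17) with a small multiple of $\varepsilon$, together with $\Lambda\le\kappa/k_0$, gives $C_\varepsilon d^{-p}e^p\le\varepsilon\kappa e^{q+1}+C'_\varepsilon Md^{-K}$. The set $D$ has measure $|S|s$. After renaming $\varepsilon$,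
$$\int_{\tau<\rho_1}\kappa e^{q+1}\le\varepsilon f(\rho_2)+C_\varepsilon\,s\,M\,d^{-K}. \tag{30}$$

*(b) Gradient by potential.* Test (23) with $\eta^pe\in W_0^{1,p}(D)$, drop $-\beta e\eta^p\le0$, use Young's inequality, and finally (17) with $\varepsilon=1$:
$$\int_{\tau<\rho_1}|\nabla e|^p\le C\int_{\tau<\rho_2}(\kappa e^{q+1}+d^{-p}e^p)\le C\int_{\tau<\rho_2}\kappa e^{q+1}+C\,s\,M\,d^{-K}. \tag{31}$$

*(c) Combination.* Let $\rho_m=\frac{\rho_1+\rho_2}2$. Apply (31) to $(\rho_1,\rho_m)$ and then (30) to $(\rho_m,\rho_2)$: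
$$f(\rho_1)\le\int_{\tau<\rho_1}|\nabla e|^p+\int_{\tau<\rho_m}\kappa e^{q+1}\le(C+1)\int_{\tau<\rho_m}\kappa e^{q+1}+CsM(\tfrac d2)^{-K}\le(C+1)\varepsilon f(\rho_2)+C_\varepsilon sMd^{-K}.$$
With $\varepsilon=\frac1{2(C+1)}$,
$$f(\rho_1)\le\tfrac12f(\rho_2)+C\,sM(\rho_2-\rho_1)^{-K}\qquad\text{for }\sigma-\tfrac s2\le\rho_1<\rho_2\le\sigma-\tfrac s4. \tag{32}$$

*(d) Iteration.* We remove $f(\rho_2)$. Let $\mu\in(0,1)$ satisfy $\mu^{-K}=\frac32$, let $r_0=\sigma-\frac s2$ and $r_{i+1}=r_i+(1-\mu)\mu^i\frac s4$, so $r_i\uparrow\sigma-\frac s4$. Applying (32) on $(r_i,r_{i+1})$ repeatedly,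
$$f(r_0)\le2^{-n}f(r_n)+C\,sM\big((1-\mu)\tfrac s4\big)^{-K}\sum_{i=0}^{n-1}\big(\tfrac12\mu^{-K}\big)^i .$$
Since $\frac12\mu^{-K}=\frac34<1$ and $f(r_n)\le f(\sigma-\frac s4)<\infty$, letting $n\to\infty$ gives $f(\sigma-\frac s2)\le C\,sM\,s^{-K}=C\,s\,L$. This is (29).

By (27), (28) and (29), $F_e(\sigma)\le C\{L+\int_{\sigma-s}^{\sigma+s}\int_SG\}$. With (26) this is (20), and Proposition 2 is proved. $\square$

## 8. Averaging the slice estimate: proof of Theorems 1 and 2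

We repeat the averaging of Section 4, with (20) in place of the trivial bound. By Lemma 2, $\Phi(t_0+\sigma)=cE(t_0+\sigma)\ge cE(t_0)$ for $\sigma\ge0$. Average (20) over $\sigma\in[\ell,3\ell]$. For each $\tau$, the set of $\sigma$ with $|\sigma-\tau|\le s$ has measure at most $2s$, so by Fubini
$$\frac1{2\ell}\int_\ell^{3\ell}\int_{\sigma-s}^{\sigma+s}\!\int_SG\,d\theta\,d\tau\,d\sigma\le\frac s\ell\int_{\ell/2}^{7\ell/2}\!\int_SG\,d\theta\,d\tau,$$
$$\frac1{2\ell}\int_\ell^{3\ell}s\int_SG(\sigma,\theta)\,d\theta\,d\sigma\le\frac s{2\ell}\int_{\ell/2}^{7\ell/2}\!\int_SG\,d\theta\,d\tau .$$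
The factor $1/\ell$ of (19) has become $s/\ell=\nu$. With Lemma 4 and $\nu\le\frac12$,
$$c\,E(t_0)\le CL+C\nu\,(E(t_0)+L)\le C_1\nu\,E(t_0)+C_2L ,$$
where $C_1,C_2$ depend only on $N,p,q,\alpha,k_0,k_1$. Choose $\nu=\min\{\frac12,\frac c{2C_1}\}$; it does not depend on $t_0$. Then $E(t_0)\le\frac{2C_2}cL$. Since $\ell^{-K}=4^K\max\{1,E(t_0)^{1/2}\}\le4^K(1+E(t_0)^{1/2})$,
$$E(t_0)\le\tfrac{2C_2}c\,e^{-\frac{\delta p}{q+1-p}t_0}(\nu\ell)^{-K}\le C_3\,e^{-\frac{\delta p}{q+1-p}t_0}\big(1+E(t_0)^{1/2}\big)$$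
with $C_3$ independent of $t_0$. Divide by $E(t_0)\ge E(t_*)>0$:
$$1\le C_3\,e^{-\frac{\delta p}{q+1-p}t_0}\big(E(t_*)^{-1}+E(t_*)^{-1/2}\big).$$
By Lemma 3, $t_0$ may be taken arbitrarily large, and $\delta>0$. This is a contradiction. Hence $u=0$ a.e., which proves Theorem 2, and Theorem 1 follows. $\blacksquare$

## 9. Radial solutions for $q\ge q_S(p,\alpha)$: proof of Theorem 3

Nonexistence for $p-1<q<q_S(p,\alpha)$ is Theorem 2 with $k\equiv1$. Now let $\alpha>-p$ and $q\ge q_S(p,\alpha)$, that is, $c\le0$. We build a radial solution by shooting from the origin, and use the same flux identity to show that it never reaches zero.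

**Local existence and continuation.** We solve
$$u(r)=1-\int_0^r\Big(\rho^{1-N}\int_0^\rho\tau^{N-1+\alpha}u^q\,d\tau\Big)^{\frac1{p-1}}d\rho .$$
If $\frac12\le u\le1$, the bracket is at most $\rho^{1+\alpha}/(N+\alpha)$, and $\frac{1+\alpha}{p-1}>-1$ because $\alpha>-p$. So for small $r_0$ the right side maps $C([0,r_0];[\frac12,1])$ continuously into an equicontinuous subset of itself, and Schauder's theorem gives a solution on $[0,r_0]$. For $r>0$ put $v=\int_0^r\tau^{N-1+\alpha}u^q\,d\tau$. The system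
$$u'=-(r^{1-N}v)^{1/(p-1)},\qquad v'=r^{N-1+\alpha}u^q$$
has a locally Lipschitz right side where $r,u,v>0$, and $0<u\le1$ keeps $v$ bounded on bounded intervals. So $u$ continues as long as $u>0$, with $u'<0$.

**The solution stays positive.** Suppose $u$ first vanishes at $R_0<\infty$. By Lemma 2(i) on the interval $(-\infty,\ln R_0)$, $\Phi'=cE'$ there. As $t\to-\infty$, $E\to0$. Also $\Phi\to0$, since $u_t=ru'=O(r^{(p+\alpha)/(p-1)})\to0$, $u\le1$, $p<N$ and $N+\alpha>0$. Hence $\Phi=cE\le0$ on $(-\infty,\ln R_0)$, and by continuity $\Phi(\ln R_0)\le0$. But at $R_0$ we have $u=0$ and $u'(R_0)<0$ (as $v(R_0)>0$), so (12) gives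
$$\Phi(\ln R_0)=\big(1-\tfrac1p\big)|S|\,R_0^N|u'(R_0)|^p>0,$$
a contradiction. So $u>0$ on $[0,\infty)$.

**It solves the equation across the origin.** Near $0$, $|u'|\le Cr^{(1+\alpha)/(p-1)}$ and $\frac{p(1+\alpha)}{p-1}>-p>-N$, so $u\in W^{1,p}_{loc}\cap L^\infty_{loc}$. Integrating by parts on $\{|x|>\varepsilon\}$ against $\varphi\in C_c^\infty(\mathbb R^N)$ produces a boundary term of order $\varepsilon^{N-1}|u'(\varepsilon)|^{p-1}=\int_0^\varepsilon\tau^{N-1+\alpha}u^q\,d\tau\to0$. So $u$ is a weak solution in all of $\mathbb R^N$. If $\alpha\ge0$, then $u'(r)\to0$ as $r\to0$, so $u\in C^1(\mathbb R^N)$. $\blacksquare$
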